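\title{Arithmetic progressions do not maximize the concentration of sums in normed spaces}

\begin{abstract}
Let $X_1,\dots,X_n$ be independent random vectors in a normed space, each uniform on $k$ points at pairwise distances at least $2$. A conjecture asserts that the probability that $X_1+\dots+X_n$ falls into an open set of diameter $2$ is largest when the space is $\mathbb R$ and the points form an arithmetic progression with step $2$. We disprove it by an explicit example with $n=3$ and $k=4$, in which the probability is at least $13/64$ while the conjectured bound is $12/64$. We then show that the largest possible probability equals $N_n(k)/k^n$, where $N_n(k)$ is the solution of a finite extremal problem in $\{1,\dots,k\}^n$. For three summands the conjecture holds exactly when $k\le 3$, the sharp bound is $(k^2-k+1)/k^3$ whenever $k$ or $k+1$ is prime, and the conjectured bound fails asymptotically by the factor $4/3$. The conjecture is true for $n\le2$, for $k\le2$ and for $(n,k)=(3,3),(4,3)$.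
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, normed spaces are real and different from $\{0\}$. For a random vector $X$ in a normed space $\mathcal M$ and $D>0$, the \emph{concentration} of $X$ at scale $D$ is
\[
\tilde Q(X,D)=\sup_A \mathbb P(X\in A),
\]
where $A$ runs through all open subsets of $\mathcal M$ of diameter $D$. A set of $k$ points of $\mathcal M$ is a \emph{$k$-block} if its pairwise distances are at least $2$. The two notions are matched: two points of an open set of diameter $2$ are at distance strictly less than $2$ (Lemma~\ref{lem:open}), so such a set contains at most one point of a block. A vector uniform on a $k$-block therefore has concentration $1/k$ at scale $2$, whatever the block and the norm. The question is how concentrated a sum of independent vectors of this kind can be.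

The natural candidate for the extremal case lives on the line. Let $U_1,\dots,U_n$ be independent and uniform on the $k$-block $\{-k+1,-k+3,\dots,k-3,k-1\}$ in $\mathbb R$. The points are packed as tightly as the definition allows, and since they form the same arithmetic progression for every summand, the $k^n$ possible sums fall on only $n(k-1)+1$ values. The following conjecture is posed in \cite{slides}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $X_1,\dots,X_n$ be independent random vectors in a normed space $\mathcal M$, each uniform on some $k$-block. Then}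
\begin{equation}\label{eq:conj}
\tilde Q(X_1+\dots+X_n,2)\le\tilde Q(U_1+\dots+U_n,2),
\end{equation}
\emph{where the right-hand side is computed in $\mathbb R$ with the absolute value as norm.}
\medskip

The right-hand side is explicit. Let $c_n(k)$ be the largest coefficient of the polynomial $(1+T+\dots+T^{k-1})^n$. Write $U_i=2W_i-(k-1)$ with $W_i$ uniform on $\{0,\dots,k-1\}$; then $k^n\,\mathbb P(W_1+\dots+W_n=m)$ is the coefficient of $T^m$. Distinct values of $U_1+\dots+U_n$ differ by at least $2$, so an open set of diameter $2$ contains at most one of them, and the open interval of length $2$ centered at the most likely value contains that value. Hence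
\begin{equation}\label{eq:rhs}
\tilde Q(U_1+\dots+U_n,2)=c_n(k)/k^n .
\end{equation}
Let $Q_n(k)$ be the supremum of $\tilde Q(X_1+\dots+X_n,2)$ over all normed spaces and all independent $X_1,\dots,X_n$ uniform on $k$-blocks. The conjecture for the pair $(n,k)$ says that $Q_n(k)\le c_n(k)/k^n$; the opposite inequality always holds, because the $U_i$ compete in the supremum.

The simplest cases support the conjecture. For $k=1$ the vectors are constant and both sides of \eqref{eq:conj} equal $1$. In general, condition on $X_1,\dots,X_{n-1}$. The sum is then uniform on a translate of a $k$-block, which is again a $k$-block, so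
\begin{equation}\label{eq:trivial}
Q_n(k)\le 1/k\qquad\text{for all } n\ge1 .
\end{equation}
Since $c_1(k)=1$ and $c_2(k)=k$ (the coefficient of $T^{k-1}$ in $(1+\dots+T^{k-1})^2$), the bound \eqref{eq:trivial} is exactly the conjecture for $n=1$ and $n=2$. For $k=2$ the conjecture holds for every $n$; see Kleitman \cite{Kleitman} and Section~\ref{sec:positive}. Nevertheless it is false.

\begin{theorem}\label{thm:counter}
There are a norm on $\mathbb R^{12}$ and independent random vectors $X_1,X_2,X_3$, each uniform on a $4$-block, such that $\tilde Q(X_1+X_2+X_3,2)\ge 13/64$, while $\tilde Q(U_1+U_2+U_3,2)=12/64$.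
\end{theorem}

The example is the first member of a family that settles the case of three summands.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(1)] $Q_n(k)\le\dfrac{k^2-k+1}{k^3}$ for all $n\ge3$. For $n=3$ equality holds, and the supremum is attained, whenever $k$ or $k+1$ is prime.
\item[(2)] $Q_3(k)=(1-o(1))/k$ as $k\to\infty$, whereas the conjectured value is $\lfloor\frac{3k^2+1}{4}\rfloor/k^3\sim\frac{3}{4k}$.
\item[(3)] For $n=3$ the conjecture is true for $k\le3$ and false for every $k\ge4$.
\item[(4)] The conjecture is true if $n\le2$, if $k\le2$, and for $(n,k)=(3,3)$ and $(4,3)$.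
\end{enumerate}
\end{theorem}

By part (2), for $n=3$ the conjectured bound is violated asymptotically by the factor $4/3$, the largest factor that \eqref{eq:trivial} permits. Parts (3) and (4) classify all cases with $n\le3$. The cases with $n\ge4$, $k\ge3$ and $(n,k)\ne(4,3)$ are not decided here.

The source of the counterexamples is a cyclic group. If the summands are uniform on all of $\mathbb Z_p$, then so is their sum, and the concentration stays at $1/p$ for every $n$. A normed space has no torsion, so the relation $x+y+z=0$ in $\mathbb Z_p$ cannot be copied exactly. But the sums only have to be close rather than equal, and the norm is at our disposal. Section~\ref{sec:counter} shows how to build a norm for a prescribed set of outcomes and proves Theorem~\ref{thm:counter}. Section~\ref{sec:good} shows that the only obstruction to such a norm is an intersection of certain convex hulls, and Section~\ref{sec:three} shows that for three summands the obstruction is a cycle in a bipartite graph. When $p$ is prime these cycles are few and long, so deleting a small part of the $p^2$ solutions of $x+y+z=0$ destroys all of them (Section~\ref{sec:planes}).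 Sections~\ref{sec:compare} and~\ref{sec:positive} complete the proof of Theorem~\ref{thm:main}.

\section{Open sets of diameter two}\label{sec:open}

The next lemma replaces open sets by a condition on finitely many points.

\begin{lemma}\label{lem:open}
Let $\mathcal M$ be a normed space.
\begin{enumerate}
\item[(a)] Any two points of an open set $A\subset\mathcal M$ of diameter $2$ are at distance less than $2$.
\item[(b)] Every finite nonempty set $P\subset\mathcal M$ whose pairwise distances are less than $2$ lies in an open set of diameter exactly $2$.
\end{enumerate}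
\end{lemma}

\begin{proof}
(a) Suppose that $a,b\in A$ and $\|a-b\|\ge2$. Since $A$ is open, $a+\varepsilon(a-b)\in A$ for small $\varepsilon>0$. This point is at distance $(1+\varepsilon)\|a-b\|>2$ from $b$, which contradicts the diameter of $A$.

(b) Let $\delta<2$ be the largest distance between points of $P$, let $r=(2-\delta)/2$, and let $A$ be the union of the open balls of radius $r$ centered at the points of $P$. Then $A$ is open, and its diameter is at most $\delta+2r=2$. Choose $p,q\in P$ with $\|p-q\|=\delta$, and let $u=(p-q)/\delta$ if $\delta>0$ and $u$ any unit vector if $\delta=0$. For $0<\theta<1$ the points $p+\theta ru$ and $q-\theta ru$ lie in $A$ at distance $\delta+2\theta r$, which tends to $2$ as $\theta\uparrow1$.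
\end{proof}

Part (a) is the only place where openness is needed, and it fails without it: the closed interval $[-1,1]$ has diameter $2$ and contains the whole block $\{-1,1\}$.

\section{Thirteen close sums}\label{sec:counter}

Write $[k]=\{1,\dots,k\}$. If $X_t$ is uniform on a block $\{b_{t,1},\dots,b_{t,k}\}$, an outcome of $(X_1,\dots,X_n)$ is an index $x\in[k]^n$, all indices being equally likely. By Lemma~\ref{lem:open}, to violate \eqref{eq:conj} we need a set $F\subset[k]^n$ with $|F|>c_n(k)$ such that the sums $\sum_t b_{t,x_t}$, $x\in F$, are at pairwise distances less than $2$. We impose no linear relation on the points $b_{t,s}$ and put all the choice into the norm; Proposition~\ref{prop:reduction} will show that this loses nothing.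

So let $E=\mathbb R^{nk}$ have the basis $e_{t,s}$ ($1\le t\le n$, $s\in[k]$), write $w_{t,s}$ for the coordinates of $w\in E$, and put
\[
v_x=\sum_{t=1}^n e_{t,x_t}\qquad(x\in[k]^n).
\]
We want a norm in which each difference $e_{i,j}-e_{i,l}$ is long and each difference $v_x-v_y$ with $x,y\in F$ is short. The functional $w\mapsto w_{i,j}-w_{i,l}$ takes the value $2$ on $e_{i,j}-e_{i,l}$, as desired, but it also takes the value $2$ on $v_x-v_y$ when $x_i=j$ and $y_i=l$. The remedy is a correction that does not see the $i$th group of coordinates and pulls these values strictly inside.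

\begin{lemma}\label{lem:norm}
Let $n,k\ge2$ and let $F\subset[k]^n$ be nonempty. Suppose that for every $i$ and all $j>l$ in $[k]$ there is a linear functional $\psi_{i,j,l}$ on $E$, involving only the coordinates $w_{t,s}$ with $t\ne i$, such that for all $x\in F$
\[
|\psi_{i,j,l}(v_x)|<1,\qquad \psi_{i,j,l}(v_x)<0\ \text{ if }x_i=j,\qquad \psi_{i,j,l}(v_x)>0\ \text{ if }x_i=l .
\]
Put $\varphi_{i,j,l}(w)=w_{i,j}-w_{i,l}+\psi_{i,j,l}(w)$ and
\[
\|w\|=\max\Big\{\max_{i,\;j>l}|\varphi_{i,j,l}(w)|,\ \max_{t,s}|w_{t,s}|\Big\}.
\]
Then $\|\cdot\|$ is a norm on $E$, each set $\{e_{i,1},\dots,e_{i,k}\}$ is a $k$-block, and independent vectors $X_i$ uniform on these blocks satisfy $\tilde Q(X_1+\dots+X_n,2)\ge|F|/k^n$.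
\end{lemma}

\begin{proof}
A maximum of absolute values of finitely many linear functionals is a seminorm, and the coordinate functionals make it vanish only at $0$. For $j>l$ the functional $\psi_{i,j,l}$ vanishes on $e_{i,j}-e_{i,l}$, so $\|e_{i,j}-e_{i,l}\|\ge\varphi_{i,j,l}(e_{i,j}-e_{i,l})=2$.

Let $x\in F$ and write $\psi=\psi_{i,j,l}(v_x)$. Then $\varphi_{i,j,l}(v_x)$ equals $1+\psi\in(0,1)$ if $x_i=j$, equals $-1+\psi\in(-1,0)$ if $x_i=l$, and equals $\psi\in(-1,1)$ otherwise. Thus $|\varphi_{i,j,l}(v_x)|<1$ in all cases, and $|\varphi_{i,j,l}(v_x-v_y)|<2$ for $x,y\in F$. The coordinates of $v_x-v_y$ lie in $\{-1,0,1\}$. Hence $\|v_x-v_y\|<2$, and by Lemma~\ref{lem:open}(b) the $|F|$ distinct points $v_x$, $x\in F$, lie in one open set of diameter $2$. Each of them is a value of $X_1+\dots+X_n$ with probability $k^{-n}$.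
\end{proof}

The bound $|\psi_{i,j,l}(v_x)|<1$ can always be arranged by multiplying $\psi_{i,j,l}$ by a small positive constant. The content of the hypothesis lies in the two sign conditions.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The coefficients of $(1+T+T^2+T^3)^3$ are $1,3,6,10,12,12,10,6,3,1$, so $\tilde Q(U_1+U_2+U_3,2)=12/64$ by \eqref{eq:rhs}. The twelve triples $x\in[4]^3$ with $x_1+x_2+x_3=7$ form a most likely event for the progression. We add one point:
\[
F=\{x\in[4]^3:\ x_1+x_2+x_3=7\}\cup\{(4,4,4)\},\qquad|F|=13 .
\]
In the following array the entry in row $x_1$ and column $x_2$ is the value $x_3$ with $(x_1,x_2,x_3)\in F$, if there is one.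
\[
\begin{array}{c|cccc}
 &1&2&3&4\\ \hline
1&\cdot&4&3&2\\
2&4&3&2&1\\
3&3&2&1&\cdot\\
4&2&1&\cdot&4
\end{array}
\]
The set $F$ is invariant under permutations of the coordinates. So, for any $i$, the points of $F$ with $x_i=j$ have their other two coordinates in the set $S_j$ of cells containing $j$:
\begin{align*}
S_4&=\{(1,2),(2,1),(4,4)\}, & S_3&=\{(1,3),(2,2),(3,1)\},\\
S_2&=\{(1,4),(2,3),(3,2),(4,1)\}, & S_1&=\{(2,4),(3,3),(4,2)\}.
\end{align*}
For $4\ge j>l\ge1$ we look for a function $\alpha_{jl}\colon[4]\to\mathbb R$ with
\begin{equation}\label{eq:alpha}
\alpha_{jl}(y)+\alpha_{jl}(z)<0\ \text{ for }(y,z)\in S_j,\qquad \alpha_{jl}(y)+\alpha_{jl}(z)>0\ \text{ for }(y,z)\in S_l .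
\end{equation}

If $3\ge j>l$, the new point plays no role and $y+z$ is constant on each of the two sets, equal to $7-j$ on $S_j$ and to $7-l$ on $S_l$. Take $\alpha_{jl}(s)=s-\frac{14-j-l}{4}$. The sum in \eqref{eq:alpha} is $y+z-7+\frac{j+l}{2}$, which equals $\frac{l-j}{2}<0$ on $S_j$ and $\frac{j-l}{2}>0$ on $S_l$. Here $\frac{14-j-l}{4}\in\{\frac94,\frac{10}4,\frac{11}4\}$, so $|\alpha_{jl}|<2$.

If $j=4$, a function of the form $s-\text{const}$ cannot work, since $y+z$ takes the values $3$ and $8$ on $S_4$ and a value in between on $S_l$. But the inequalities can be solved one unknown at a time. For $l=3$ they read $\alpha(4)<0$, $\alpha(2)>0$, $\alpha(1)<-\alpha(2)$, $\alpha(3)>-\alpha(1)$. For $l=2$ they read $\alpha(4)<0$, $\alpha(1)>-\alpha(4)$, $\alpha(2)<-\alpha(1)$, $\alpha(3)>-\alpha(2)$. For $l=1$ they read $\alpha(4)<0$, $\alpha(2)>-\alpha(4)$, $\alpha(1)<-\alpha(2)$, $\alpha(3)>0$. We take the following solutions; the sums are listed in the order in which $S_4$ and $S_l$ are written above.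
\[
\begin{array}{c|c|c|c}
l&(\alpha_{4l}(1),\dots,\alpha_{4l}(4))&\text{sums on }S_4&\text{sums on }S_l\\ \hline
3&(-2,1,3,-1)&-1,-1,-2&1,2,1\\
2&(2,-3,4,-1)&-1,-1,-2&1,1,1,1\\
1&(-3,2,1,-1)&-1,-1,-2&1,2,1
\end{array}
\]

Now define on $E=\mathbb R^{12}$
\[
\psi_{i,j,l}(w)=\frac1{10}\sum_{t\ne i}\sum_{s=1}^4\alpha_{jl}(s)\,w_{t,s}.
\]
If $y,z$ are the coordinates of $x$ other than $x_i$, then $\psi_{i,j,l}(v_x)=\frac1{10}(\alpha_{jl}(y)+\alpha_{jl}(z))$. Its absolute value is at most $8/10$ because $|\alpha_{jl}|\le4$, and its sign is the required one by \eqref{eq:alpha}. Lemma~\ref{lem:norm} gives the norm, the blocks and the bound $\tilde Q(X_1+X_2+X_3,2)\ge13/64$.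
\end{proof}

The point $(4,4,4)$ was not chosen at random. The sum $x_1+x_2+x_3$ ranges over $3,\dots,12$, so
\begin{equation}\label{eq:mod5}
F=\{x\in[4]^3:\ x_1+x_2+x_3\equiv2 \pmod 5\}.
\end{equation}
This is the cyclic structure announced in the introduction.

\section{Good sets}\label{sec:good}

Which sets $F$ admit a norm as in Lemma~\ref{lem:norm}? A small example shows what can go wrong. Let $n=3$, let $s_x=b_{1,x_1}+b_{2,x_2}+b_{3,x_3}$ be the sums for arbitrary blocks in a normed space, and suppose that $F$ contains
\[
x=(j,a,c),\quad x'=(j,a',c'),\quad y=(l,a,c'),\quad y'=(l,a',c)\qquad(j\ne l).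
\]
The second and third summands cancel in $(s_x-s_y)+(s_{x'}-s_{y'})=2(b_{1,j}-b_{1,l})$. If the four sums were at pairwise distances less than $2$, we would get $\|b_{1,j}-b_{1,l}\|<2$, which is impossible in a block. The mechanism is that an average over points with first coordinate $j$ and an average over points with first coordinate $l$ agree in all other coordinates. The following definition forbids this.

For $x\in[k]^n$ let $\pi_i(x)=v_x-e_{i,x_i}=\sum_{t\ne i}e_{t,x_t}$. For $F\subset[k]^n$ define the \emph{slices} $F_{ij}=\{x\in F:x_i=j\}$ and the convex hulls
\[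
K_{ij}(F)=\operatorname{conv}\{\pi_i(x):x\in F_{ij}\},
\]
with $K_{ij}(F)=\emptyset$ if $F_{ij}=\emptyset$.

\begin{definition}\label{def:good}
A set $F\subset[k]^n$ is \emph{good} if $K_{ij}(F)\cap K_{il}(F)=\emptyset$ for all $i$ and all $j\ne l$. Let $N_n(k)$ be the largest size of a good subset of $[k]^n$.
\end{definition}

The order on $[k]$ plays no role, so $[k]^n$ may be replaced by any box $I_1\times\dots\times I_n$ with $|I_t|=k$. Values that no point of $F$ uses give empty hulls, so goodness depends only on $F$ and not on the box that contains it.

\begin{example}\label{ex:level}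
The level set $\{x\in[k]^n:x_1+\dots+x_n=m\}$ is good, because the functional $w\mapsto\sum_{t,s}s\,w_{t,s}$ equals $m-j$ on $K_{ij}$ and $m-l$ on $K_{il}$. The largest level set has $c_n(k)$ points. On the other hand, two points $x,y$ that differ only in coordinate $i$ cannot both lie in a good set, because $\pi_i(x)=\pi_i(y)$. In particular $N_1(k)=1$.
\end{example}

We use the strict separation theorem: if $K,K'\subset\mathbb R^m$ are disjoint, nonempty, compact and convex, there are a linear functional $\psi_0$ and a number $h$ with $\psi_0<h$ on $K$ and $\psi_0>h$ on $K'$.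

\begin{proposition}\label{prop:reduction}
$Q_n(k)=N_n(k)/k^n$, and the supremum defining $Q_n(k)$ is attained.
\end{proposition}

\begin{proof}
For $k=1$ both sides equal $1$. For $n=1$ both sides equal $1/k$ and any block attains the supremum. Let $n,k\ge2$.

\emph{Upper bound.} Let $X_t$ be uniform on a block $\{b_{t,1},\dots,b_{t,k}\}$ in $\mathcal M$, let $A$ be open of diameter $2$, and put $s_x=\sum_tb_{t,x_t}$ and $F=\{x\in[k]^n:s_x\in A\}$. By independence and uniformity, $\mathbb P(X_1+\dots+X_n\in A)=|F|/k^n$, so it suffices to show that $F$ is good. Suppose that $K_{ij}(F)$ and $K_{il}(F)$ meet for some $j\ne l$. Then there are probability weights $\lambda$ on $F_{ij}$ and $\mu$ on $F_{il}$ with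
\[
\sum_{x\in F_{ij}}\lambda_x\pi_i(x)=\sum_{y\in F_{il}}\mu_y\pi_i(y).
\]
The linear map $E\to\mathcal M$ with $e_{t,s}\mapsto b_{t,s}$ sends $\pi_i(x)$ to $s_x-b_{i,x_i}$. Applying it gives $\sum_x\lambda_xs_x-b_{i,j}=\sum_y\mu_ys_y-b_{i,l}$, that is,
\[
b_{i,j}-b_{i,l}=\sum_{x,y}\lambda_x\mu_y\,(s_x-s_y).
\]
The right-hand side is an average of vectors of norm less than $2$ by Lemma~\ref{lem:open}(a), while the left-hand side has norm at least $2$. This contradiction shows that $F$ is good.

\emph{Lower bound.} Let $F$ be good with $|F|=N_n(k)\ge1$. We verify the hypothesis of Lemma~\ref{lem:norm}. Fix $i$ and $j>l$, and work in the span $E_i$ of the $e_{t,s}$ with $t\ne i$, which contains both hulls. Separation yields a threshold $h$, whereas Lemma~\ref{lem:norm} needs the threshold $0$. To pass from one to the other, let $\sigma(w)=\sum_{t\ne i}\sum_sw_{t,s}$; it equals $n-1>0$ at every point $\pi_i(x)$. If both hulls are nonempty, they are disjoint, compact and convex, so there are $\psi_0$ and $h$ with $\psi_0<h$ on $K_{ij}(F)$ and $\psi_0>h$ on $K_{il}(F)$, and we put $\psi=\psi_0-\frac{h}{n-1}\sigma$. If $K_{ij}(F)$ is empty put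 $\psi=\sigma$, and if only $K_{il}(F)$ is empty put $\psi=-\sigma$. In each case $\psi<0$ on $K_{ij}(F)$ and $\psi>0$ on $K_{il}(F)$. Extend $\psi$ to $E$ by $\psi(e_{i,s})=0$, so that $\psi(v_x)=\psi(\pi_i(x))$, and scale it so that $|\psi(v_x)|<1$ on $F$. Lemma~\ref{lem:norm} gives vectors with $\tilde Q(X_1+\dots+X_n,2)\ge N_n(k)/k^n$, and by the upper bound equality holds.
\end{proof}

Thus the conjecture for $(n,k)$ is the finite statement $N_n(k)\le c_n(k)$: no good set is larger than the largest level set.

\begin{lemma}\label{lem:heredity}
Subsets of good sets are good. If $n\ge2$, $F\subset[k]^n$ is good and $c\in[k]$, then $F'=\{x'\in[k]^{n-1}:(x',c)\in F\}$ is good. Consequently $N_n(k)\le kN_{n-1}(k)$ and $Q_n(k)\le Q_{n-1}(k)$.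
\end{lemma}

\begin{proof}
Passing to a subset shrinks every hull. For $i\le n-1$ and $x'\in F'$ we have $\pi_i((x',c))=\pi_i(x')+e_{n,c}$, so $K_{ij}(F')+e_{n,c}\subset K_{ij}(F)$. A common point of $K_{ij}(F')$ and $K_{il}(F')$ would therefore give a common point of $K_{ij}(F)$ and $K_{il}(F)$. Summing $|F_{nc}|\le N_{n-1}(k)$ over $c$ gives the first inequality, and Proposition~\ref{prop:reduction} gives the second.
\end{proof}

\section{Three summands: matchings and cycles}\label{sec:three}

For $n=3$ the vector $\pi_i(x)$ is a sum of two basis vectors, one from each of the two remaining groups, so it records an edge of a bipartite graph. Fix $i$, take two disjoint copies of $[k]$ as vertex classes, one for each coordinate other than $i$, and let $\Gamma_{ij}(F)$ be the set of edges obtained from the points of $F_{ij}$ by deleting the $i$th coordinate. For the set of Section~\ref{sec:counter}, $\Gamma_{ij}(F)=S_j$. Recall that a \emph{matching} is a set of edges no two of which share a vertex, that a \emph{forest} is a graph without cycles, that a forest on $m\ge1$ vertices has at most $m-1$ edges, and that a finite nonempty graph in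 which every vertex has degree $2$ contains a cycle.

\begin{lemma}\label{lem:cycles}
A set $F\subset[k]^3$ is good if and only if
\begin{enumerate}
\item[(a)] any two distinct points of $F$ differ in at least two coordinates, and
\item[(b)] for each $i$ and all $j\ne l$, the graph with edge set $\Gamma_{ij}(F)\cup\Gamma_{il}(F)$ has no cycle.
\end{enumerate}
\end{lemma}

\begin{proof}
Condition (a) is necessary by Example~\ref{ex:level}. Assume (a) and fix $i$ and $j\ne l$. Two points of $F_{ij}$ already agree in coordinate $i$, so they differ in both other coordinates: $\Gamma_{ij}(F)$ is a matching with $|F_{ij}|$ edges, and so is $\Gamma_{il}(F)$ with $|F_{il}|$ edges. The two matchings have no common edge, since a common edge would come from two points differing only in coordinate $i$. It remains to show that $K_{ij}(F)$ and $K_{il}(F)$ meet if and only if the union of the matchings contains a cycle.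

A common point of the hulls means probability weights $\lambda$ on $\Gamma_{ij}(F)$ and $\mu$ on $\Gamma_{il}(F)$ such that at each vertex the $\lambda$-weight of the incident edges equals their $\mu$-weight. Suppose such weights exist, and keep only the edges of positive weight and their endpoints. At such an endpoint the common weight is positive, so it lies on a positive edge of each matching, and on exactly one of each. The graph obtained is nonempty with all degrees equal to $2$, so it contains a cycle.

Conversely, consider a cycle in the union. Consecutive edges share a vertex and so belong to different matchings. The cycle therefore alternates; it has $m$ edges from each matching for some $m$. Give each of its edges the weight $1/m$ and all other edges the weight $0$. Every vertex of the cycle receives $1/m$ from each matching and every other vertex receives $0$, so the hulls meet.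
\end{proof}

Condition (a) says that $F$ is a \emph{partial Latin square}: reading $x$ as (row, column, symbol), each cell holds at most one symbol, and each symbol occurs at most once in each row and each column. The four points at the start of Section~\ref{sec:good}, with $a\ne a'$ and $c\ne c'$, form a $4$-cycle. The lemma also explains why the inequalities \eqref{eq:alpha} could be solved successively: on a forest one can prescribe the sum of the vertex values along every edge, by fixing a root in each tree and moving away from it.

\begin{corollary}\label{cor:upper}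
Let $F\subset[k]^3$ be good and fix a coordinate $i$. Then $|F_{ij}|\le k$ for every $j$, with equality for at most one $j$. Consequently $N_3(k)\le k^2-k+1$, and $Q_n(k)\le(k^2-k+1)/k^3$ for all $n\ge3$.
\end{corollary}

\begin{proof}
A matching between two classes of size $k$ has at most $k$ edges. For $j\ne l$ the union $\Gamma_{ij}(F)\cup\Gamma_{il}(F)$ is a forest on $2k$ vertices, so $|F_{ij}|+|F_{il}|\le2k-1$, and the two slices cannot both have size $k$. Hence $|F|\le k+(k-1)(k-1)=k^2-k+1$. The last claim follows from Proposition~\ref{prop:reduction} and $Q_n(k)\le Q_3(k)$ (Lemma~\ref{lem:heredity}).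
\end{proof}

\section{Planes over a prime field}\label{sec:planes}

A large good set is an almost complete Latin square in which any two parallel slices form a forest. It is natural to start from a complete square and delete points until all cycles are broken. This is cheap if the union of any two parallel slices is a single cycle, since then one missing edge suffices. The addition table of $\mathbb Z_p$ has this property. For a prime $p$ let
\[
G=\{(x,y,z)\in\mathbb Z_p^3:\ x+y+z=0\},\qquad|G|=p^2 .
\]

\begin{lemma}\label{lem:plane}
Let $p$ be prime. A set $F\subset G$ is good if and only if for each coordinate $i$ there is at most one $j\in\mathbb Z_p$ with $G_{ij}\subset F$.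
\end{lemma}

\begin{proof}
Two coordinates of a point of $G$ determine the third, so $F$ satisfies condition (a) of Lemma~\ref{lem:cycles}. For condition (b), take $i=3$ by symmetry, and let $j\ne l$. Both $\Gamma_{3j}(G)$ and $\Gamma_{3l}(G)$ are matchings that cover all $2p$ vertices. Start at a vertex $x$ of the first class, follow the edge of $\Gamma_{3j}(G)$ to $y=-j-x$, and then the edge of $\Gamma_{3l}(G)$ to $x'=-l-y=x+(j-l)$. Since $p$ is prime, $j-l\ne0$ generates $\mathbb Z_p$, so the walk returns to $x$ only after visiting all $2p$ vertices. The graph $\Gamma_{3j}(G)\cup\Gamma_{3l}(G)$ is thus a single cycle, and its subgraph $\Gamma_{3j}(F)\cup\Gamma_{3l}(F)$ has no cycle exactly when some edge is missing, that is, when $G_{3j}$ and $G_{3l}$ are not both contained in $F$.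
\end{proof}

Primality is used only to obtain a single cycle. For the same construction modulo $4$ with $j-l=2$, the walk closes after four steps, the graph consists of two $4$-cycles, and one missing edge leaves a cycle intact.

\begin{proposition}\label{prop:constructions}
\begin{enumerate}
\item[(A)] If $k$ is an odd prime, then $N_3(k)\ge k^2-k+1$.
\item[(B)] If $d\ge1$, $2d\le k+1$ and $k+d$ is prime, then $N_3(k)\ge k^2-kd+d^2$.
\end{enumerate}
\end{proposition}

\begin{proof}
(A) Let $p=k$. We must delete points from $G$ so as to meet all slices but one in each of the three directions, and we want to do so with $p-1$ points. Let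
\[
F=G\setminus\{(x,x,-2x):x\in\mathbb Z_p,\ x\ne0\}.
\]
For $j\ne0$, the deleted point with $x=j$ lies in $G_{1j}$ and in $G_{2j}$, and the deleted point with $x=-j/2$, which makes sense because $p$ is odd, lies in $G_{3j}$. So only $G_{i0}$ can be contained in $F$. By Lemma~\ref{lem:plane} the set $F$ is good, and $|F|=p^2-(p-1)$.

(B) Let $p=k+d$. We cut $G$ down to a box of side $k$ by deleting $d$ rows, $d$ columns and $d$ symbols. Let $R_0=C_0=\{0,\dots,d-1\}\subset\mathbb Z_p$. The set $\{-(x+y):x\in R_0,\ y\in C_0\}$ has at most $2d-1$ elements, and $p-(2d-1)=k-d+1\ge d$ by the hypothesis $2d\le k+1$. So there is a set $S_0\subset\mathbb Z_p$ of size $d$ disjoint from it, which means that no point of $G$ lies in $R_0\times C_0\times S_0$. Let $R,C,S$ be the complements of $R_0,C_0,S_0$, each of size $k$, and let $F=G\cap(R\times C\times S)$.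

No slice of $G$ is contained in $F$: since $0\in R_0=C_0$, the points $(j,0,-j)\in G_{1j}$, $(0,j,-j)\in G_{2j}$ and $(-j,0,j)\in G_{3j}$ lie outside $R\times C\times S$. So $F$ is good by Lemma~\ref{lem:plane}, and it lies in a box of side $k$. To count it, use inclusion--exclusion on the conditions $x\in R_0$, $y\in C_0$, $z\in S_0$. Each holds for $dp$ points of $G$, each pair holds for $d^2$ points, and all three hold for none, by the choice of $S_0$. Hence
\[
|F|=p^2-3dp+3d^2=(k+d)^2-3d(k+d)+3d^2=k^2-kd+d^2.\qedhere
\]
\end{proof}

The set \eqref{eq:mod5} is the case $k=4$, $d=1$, $p=5$ of (B): the substitution $z=x_3-2$ turns it into $G\cap(R\times C\times S)$ with $R_0=C_0=\{0\}$ and $S_0=\{3\}$.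

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
The inequality is Corollary~\ref{cor:upper}. If $k$ is an odd prime, (A) gives $N_3(k)\ge k^2-k+1$. If $k+1$ is prime, which includes $k=2$, then (B) with $d=1$ gives the same bound. In both cases $N_3(k)=k^2-k+1$, and Proposition~\ref{prop:reduction} gives the equality and its attainment.
\end{proof}

In particular $Q_3(4)=13/64$, so the example of Theorem~\ref{thm:counter} is extremal.

\section{Comparison with the progression for three summands}\label{sec:compare}

\begin{lemma}\label{lem:c3}
$c_3(k)=\lfloor\frac{3k^2+1}{4}\rfloor$; that is, $c_3(k)=\frac{3k^2+1}4$ for odd $k$ and $c_3(k)=\frac{3k^2}{4}$ for even $k$.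
\end{lemma}

\begin{proof}
The coefficient of $T^m$ in $(1+\dots+T^{k-1})^3$ counts the triples in $\{0,\dots,k-1\}^3$ with sum $m$. For $m\le k-1$ the upper bound on the entries is automatic and the count is $\binom{m+2}{2}$, which increases with $m$. The coefficients are symmetric under $m\mapsto3k-3-m$, so the maximum is attained at some $m$ with $k-1\le m\le2k-2$. For such $m$ put $a=m-k+1$ and $b=2k-2-m$, so that $a,b\ge0$ and $a+b=k-1$. The coefficient is the number of pairs $(x,y)\in\{0,\dots,k-1\}^2$ with $a\le x+y\le m$. There are $\frac{a(a+1)}2$ pairs with $x+y\le a-1$. The reflection $(x,y)\mapsto(k-1-x,k-1-y)$ maps the pairs with $x+y\ge m+1$ onto those with $x+y\le b-1$, of which there are $\frac{b(b+1)}2$. Using $a^2+b^2=\frac12\big((k-1)^2+(a-b)^2\big)$, the coefficient equals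
\[
k^2-\frac{(k-1)^2+(a-b)^2}{4}-\frac{k-1}2=\frac{3k^2+1-(a-b)^2}{4}.
\]
Since $a-b$ has the parity of $k-1$, the smallest value of $(a-b)^2$ is $0$ for odd $k$ and $1$ for even $k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
For $k=1,2,3$, Corollary~\ref{cor:upper} gives $N_3(k)\le1,3,7$, and Lemma~\ref{lem:c3} gives $c_3(k)=1,3,7$. So the conjecture holds.

Let $k\ge4$. We have to show that $N_3(k)>c_3(k)$, and we compare the sizes in Proposition~\ref{prop:constructions} with $\frac{3k^2+1}4\ge c_3(k)$:
\[
k^2-k+1-\frac{3k^2+1}4=\frac{(k-1)(k-3)}4,\qquad k^2-kd+d^2-\frac{3k^2+1}4=\frac{(k-2d)^2-1}4 .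
\]
The first difference is positive for $k\ge4$, which settles all primes $k\ge5$ by (A). The second is positive if $k-2d\ge2$, and this condition implies the hypothesis $2d\le k+1$ of (B). So for composite $k$ it suffices to find a prime $k+d$ with $1\le d\le\frac{k-2}2$.

For $k\ge25$ there is a prime in $[k,6k/5]$ by Nagura \cite{Nagura}. If $k$ is composite, this prime is $k+d$ with $1\le d\le\frac k5\le\frac{k-2}2$. For composite $k$ with $4\le k\le24$ we use the following primes.
\[
\begin{array}{c|cccccccccccccc}
k&4&6&8&9&10&12&14&15&16&18&20&21&22&24\\ \hline
k+d&5&7&11&11&11&13&17&17&17&19&23&23&23&29\\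
d&1&1&3&2&1&1&3&2&1&1&3&2&1&5
\end{array}
\]
In each column $1\le d\le\frac{k-2}2$, with equality on the right for $k=4$ and $k=8$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
The conjectured value is given by \eqref{eq:rhs} and Lemma~\ref{lem:c3}, and $Q_3(k)\le1/k$ by \eqref{eq:trivial}. For the lower bound fix $0<\varepsilon\le\frac12$. The prime number theorem states that the number $\Pi(\xi)$ of primes up to $\xi$ satisfies $\Pi(\xi)\sim\xi/\log\xi$. It implies $\Pi((1+\varepsilon)k)/\Pi(k)\to1+\varepsilon$, so for all large $k$ there is a prime $k+d$ with $1\le d\le\varepsilon k$. Then $2d\le k+1$, and (B) gives $N_3(k)\ge k^2-kd\ge(1-\varepsilon)k^2$. By Proposition~\ref{prop:reduction}, $Q_3(k)\ge(1-\varepsilon)/k$ for all large $k$.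
\end{proof}

\section{Two-point blocks and four three-point blocks}\label{sec:positive}

The cases $k=1$ and $n\le2$ of Theorem~\ref{thm:main}(4) were proved in Section~\ref{sec:intro}, and the case $(3,3)$ is contained in part (3). Two cases remain.

\subsection*{The case $k=2$}

Here $c_n(2)=\binom n{\lfloor n/2\rfloor}$. The idea is to partition the $2^n$ outcomes into that many families, of which an open set of diameter $2$ meets each at most once. We use the Hahn--Banach theorem in the following form: for every nonzero $a$ in a normed space there is a linear functional $f$ with $f(a)=\|a\|$ and $|f(u)|\le\|u\|$ for all $u$.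

\begin{proposition}[Kleitman \cite{Kleitman}]\label{prop:k2}
$Q_n(2)\le\binom n{\lfloor n/2\rfloor}/2^n$ for all $n\ge1$.
\end{proposition}

\begin{proof}
Translating a summand does not change the concentration, so we may assume that $X_i$ is uniform on $\{0,a_i\}$ with $\|a_i\|\ge2$. For a set $I$ of indices put $a_I=\sum_{i\in I}a_i$. Call a nonempty family $\mathcal D$ of index sets \emph{separated} if $\|a_I-a_J\|\ge2$ for all distinct $I,J\in\mathcal D$. We show by induction on $m=0,\dots,n$ that the subsets of $[m]$ can be partitioned into separated families whose sizes have the form $m+1-2i$ with $0\le i\le m/2$, with exactly $\binom mi-\binom m{i-1}$ families of size $m+1-2i$. Binomial coefficients with negative lower index are $0$.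

For $m=0$ take the single family $\{\emptyset\}$. For the step from $m$ to $m+1$, let $a=a_{m+1}$ and let $f$ be a functional as above. Let $\mathcal D$ be a family of size $s$ in the partition for $m$, and choose $I^*\in\mathcal D$ maximizing $f(a_I)$. For $I\in\mathcal D$,
\[
\|a_{I^*}+a-a_I\|\ge f(a_{I^*}-a_I)+f(a)\ge\|a\|\ge2 .
\]
Hence $\mathcal D\cup\{I^*\cup\{m+1\}\}$ is separated, of size $s+1$. The family $\{I\cup\{m+1\}:I\in\mathcal D,\ I\ne I^*\}$ has size $s-1$; it is separated if $s\ge2$, being a translate of part of $\mathcal D$, and it is dropped if $s=1$. As $\mathcal D$ varies, these families partition the subsets of $[m+1]$.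

Let $\beta_m(s)$ be the number of families of size $s$ at stage $m$, with $\beta_m(0)=0$. Then $\beta_{m+1}(s)=\beta_m(s-1)+\beta_m(s+1)$ for $s\ge1$, and the sizes at stage $m+1$ have the form $m+2-2i$ with $0\le i\le(m+1)/2$. The formula $\beta_m(m+1-2i)=\binom mi-\binom m{i-1}$ is also correct for $i=-1$, and for $i=(m+1)/2$ when $m$ is odd, both sides being $0$. So for $0\le i\le(m+1)/2$,
\[
\beta_{m+1}(m+2-2i)=\Big[\binom mi-\binom m{i-1}\Big]+\Big[\binom m{i-1}-\binom m{i-2}\Big]=\binom{m+1}i-\binom{m+1}{i-1}
\]
by Pascal's rule. This completes the induction.

For $m=n$ the number of families is the telescoping sum $\sum_{0\le i\le n/2}\big[\binom ni-\binom n{i-1}\big]=\binom n{\lfloor n/2\rfloor}$. By Lemma~\ref{lem:open}(a), an open set $A$ of diameter $2$ satisfies $a_I\in A$ for at most one $I$ in each family, and each $I\subset[n]$ has probability $2^{-n}$.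
\end{proof}

The hypothesis $k=2$ enters through $f$: a single functional of norm one separates the two points of the new block by at least $2$. For three points this can be impossible. In $\mathbb R^2$ with the maximum norm, the block $\{(0,0),(2,0),(0,2)\}$ is mapped by $f(u)=\gamma u_1+\eta u_2$, $|\gamma|+|\eta|=1$, to $0,2\gamma,2\eta$, and one cannot have both $|2\gamma|\ge2$ and $|2\eta|\ge2$.

\subsection*{The case $(n,k)=(4,3)$}

The coefficients of $(1+T+T^2)^4$ are $1,4,10,16,19,16,10,4,1$, so we must prove $N_4(3)\le19$. Lemma~\ref{lem:heredity} and $N_3(3)\le7$ give only $21$, because that argument ignores the condition that the hulls of different slices in the fourth direction be disjoint. To use this condition we show that the hulls of all extremal slices share a point.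

\begin{lemma}\label{lem:center}
If $F\subset[3]^3$ is good and $|F|=7$, then $\operatorname{conv}\{v_x:x\in F\}$ contains the point $\omega=\frac13\sum_{t=1}^3\sum_{s=1}^3e_{t,s}$.
\end{lemma}

\begin{proof}
View $F$ as a partial Latin square with seven filled cells. We must find probability weights on the filled cells that give total weight $\frac13$ to each row, each column and each symbol; this property is unaffected by relabeling rows, columns or symbols. By Corollary~\ref{cor:upper}, in each direction the three slices have size at most $3$, at most one has size $3$, and the sizes add up to $7$. So they are $3,2,2$. Applied to rows and columns, this shows that the two empty cells lie in different rows and different columns. Relabel so that they are $(2,2)$ and $(3,3)$ and the first row reads $A,B,C$. The first column is full, so the cells $(2,1)$ and $(3,1)$ contain $B$ and $C$ in some order.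

\emph{Case 1: $(2,1)$ contains $B$ and $(3,1)$ contains $C$.} The cell $(2,3)$ cannot contain $B$, which is in its row, or $C$, which is in its column, so it contains $A$. The cell $(3,2)$ cannot contain $C$, which is in its row, or $B$, which is in its column, so it contains $A$. The square is
\[
\begin{array}{ccc}
A&B&C\\
B&\cdot&A\\
C&A&\cdot
\end{array}
\]
Among the six filled cells other than $(1,1)$, each row, each column and each symbol occurs exactly twice. The weight $\frac16$ on each of these cells has the required property.

\emph{Case 2: $(2,1)$ contains $C$ and $(3,1)$ contains $B$.} We show that this is impossible. The cell $(2,3)$ contains $A$ or $B$. If it contains $A$, then columns $1,3$ carry $A,C$ in row $1$ and $C,A$ in row $2$. In the graph on columns and symbols formed by rows $1$ and $2$ this is a $4$-cycle, contrary to Lemma~\ref{lem:cycles}(b). So $(2,3)$ contains $B$. The cell $(3,2)$ contains $A$ or $C$. If it contains $A$, then columns $1,2$ carry $A,B$ in row $1$ and $B,A$ in row $3$, again a $4$-cycle. So $(3,2)$ contains $C$. Now $B$ and $C$ both occur three times, although the symbol slices have sizes $3,2,2$.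
\end{proof}

\begin{proposition}\label{prop:43}
$N_4(3)\le19=c_4(3)$.
\end{proposition}

\begin{proof}
Let $H\subset[3]^4$ be good, and for $c\in[3]$ let $H^c=\{x'\in[3]^3:(x',c)\in H\}$. Each $H^c$ is good by Lemma~\ref{lem:heredity}, so $|H^c|\le7$ by Corollary~\ref{cor:upper}. Since $\pi_4((x',c))=v_{x'}$, we have $K_{4c}(H)=\operatorname{conv}\{v_{x'}:x'\in H^c\}$. If two of the sets $H^c$ had size $7$, the corresponding hulls would both contain $\omega$ by Lemma~\ref{lem:center}, contradicting the goodness of $H$. Hence $|H|\le7+6+6=19$.
\end{proof}

Proposition~\ref{prop:k2}, and Proposition~\ref{prop:43} combined with Proposition~\ref{prop:reduction}, complete the proof of Theorem~\ref{thm:main}(4).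

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Anticoncentration via the Strong Perfect Graph Theorem},
\texttt{http://www.mimuw.edu.pl/\textasciitilde radamcz/hdp/HDP8/TomasJuskeviciusSlides.pdf}

\bibitem{Kleitman}
Kleitman, \emph{On a lemma of Littlewood and Offord on the distributions of linear combinations of vectors}, Adv. Math. 5 (1970), 155--157.

\bibitem{Nagura}
J. Nagura, \emph{On the interval containing at least one prime number}, Proc. Japan Acad. 28 (1952), 177--181.

\end{thebibliography}
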